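
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{A compact space of stable cohomotopy dimension two\\ and infinite covering dimension}


\begin{abstract}
The stable cohomotopy dimension of a compact Hausdorff space $X$ is the largest degree in which some relative stable cohomotopy group $\pi^k(X,A)$ is nonzero. We answer the question whether it always equals the covering dimension: it does not. We construct a compact metrizable space of stable cohomotopy dimension $2$ and infinite covering dimension. The reason is that, by Miller's theorem and the Barratt--Priddy--Quillen theorem, the space $QS^2$ that represents stable cohomotopy in degree $2$ has no essential maps to certain finite polyhedra. We also determine all pairs of values that the two dimensions can take.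
\end{abstract}

\section{The question and the answer}

\subsection{Two dimensions}

All maps are continuous, and $X$ always denotes a nonempty compact Hausdorff space. For a pointed compact Hausdorff space $Y$ and $n\in\mathbb Z$ the $n$th \emph{stable cohomotopy group} is
\[
\pi_s^n(Y)=\varinjlim_k\,[\Sigma^kY,S^{n+k}]_*,
\]
where $\Sigma$ is the reduced suspension and the bonding maps are given by suspension. Equivalently, $\pi^n_s(Y)$ is the direct limit of the groups $\pi^n_s(|\mathcal N(\alpha)|)$ over the finite open covers $\alpha$ of $Y$, where $\mathcal N(\alpha)$ is the nerve. It suffices to use covers with exactly one member containing the base point, and this member is then the base vertex: every finite open cover has such a refinement, obtained by removing the base point from all members but one that contains it. For a closed subset $A\subset X$ put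
\[
\pi^k(X,A)=\pi^k_s(X/A),\qquad \pi^k(X)=\pi^k(X,\emptyset),
\]
where $X/A$ is pointed at the image of $A$ and $X/\emptyset=X_+$ is $X$ with a disjoint base point. These groups are contravariant in the pair $(X,A)$.

The \emph{stable cohomotopy dimension} $\pi\text{-}\dim X$ is the least integer $n$ such that $\pi^k(X,A)=0$ for all $k>n$ and all closed $A\subset X$, including $A=\emptyset$; it is $\infty$ if there is no such $n$. It is never negative, because $\pi^0(X)$ has $\pi^0(\mathrm{pt})=\mathbb Z$ as a direct summand. The \emph{integral cohomological dimension} $\dim_{\mathbb Z}X$ is defined in the same way with \v{C}ech cohomology $\check H^k(X,A;\mathbb Z)$ in place of $\pi^k(X,A)$. Finally, $\dim X$ is the covering dimension: the least $N$ such that every finite open cover of $X$ has a finite open refinement of order at most $N+1$, meaning that no point lies in more than $N+1$ members.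

\subsection{Why one would expect equality}

For a point all three dimensions are $0$. For the cube $I^n$ we have $\dim I^n=n$, and $\pi^n(I^n,\partial I^n)=\pi^n_s(S^n)=\mathbb Z$ shows $\pi\text{-}\dim I^n\ge n$. In general, covering dimension can be expressed by extending maps to spheres: a normal space $X$ satisfies $\dim X\le n$ if and only if every map $A\to S^n$ from a closed subset $A\subset X$ extends over $X$. The condition $\pi\text{-}\dim X\le n$ has a similar consequence. The exact sequence of a pair
\[
\pi^n(X)\to\pi^n(A)\to\pi^{n+1}(X,A)
\]
shows that every class in $\pi^n(A)$, that is, every stable map from $A$ to $S^n$, extends over $X$. In other words, the sphere $S^n$ is replaced by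
\[
QS^n=\varinjlim_k\Omega^kS^{n+k},
\]
for which $\pi^n(P)=[P,QS^n]$ when $P$ is a finite complex. For $n\ge1$ the map $S^n\to QS^n$ is $(2n-1)$-connected by the suspension theorem, so the difference between the two is invisible to complexes of dimension at most $2n-2$. If $\dim X<\infty$, the two dimensions do agree (Proposition~\ref{prop:finite}).

Two general facts are stated in \cite{SCG}: one has $\pi\text{-}\dim X\ge\dim_{\mathbb Z}X$, and if this inequality is strict, then $\pi\text{-}\dim X=\infty$. The same paper states as open the question that we answer here: \emph{does $\pi\text{-}\dim X$ coincide with $\dim X$?}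

\subsection{Results}

A map with nonempty domain is \emph{essential} if it is not homotopic to a constant map.

\begin{theorem}\label{thm:A}
There is a compact metrizable space $X$ with $\pi\text{-}\dim X=2$ and $\dim X=\infty$.
\end{theorem}

This is deduced from a more flexible statement.

\begin{theorem}\label{thm:B}
Let $M$ be a simply connected finite polyhedron such that all groups $\tilde H_i(M;\mathbb Z)$ are finite. Let $X_0$ be a finite simplicial complex and $f\colon X_0\to M$ an essential map. Then there are a compact metrizable space $X$ with $\pi\text{-}\dim X\le2$ and a map $p\colon X\to X_0$ such that $f\circ p$ is essential.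
\end{theorem}

\begin{theorem}\label{thm:C}
Let $X$ be a nonempty compact Hausdorff space. If $\dim X<\infty$ or $\pi\text{-}\dim X\le1$, then $\pi\text{-}\dim X=\dim X$. The set of pairs $(\pi\text{-}\dim X,\dim X)$ that occur is exactly
\[
\{(n,n):0\le n<\infty\}\cup\{(n,\infty):2\le n\le\infty\},
\]
and each of these pairs is realized by a metrizable $X$.
\end{theorem}

To see how Theorem~\ref{thm:B} gives a counterexample, let $M$ be a Moore space $S^3\cup_2e^4$ and $f=\mathrm{id}_M$. A compact space of covering dimension at most $2$ has no essential map to the $2$-connected $M$; but Theorem~\ref{thm:B} provides a space with such a map and with $\pi\text{-}\dim\le2$.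

The proof of Theorem~\ref{thm:B} has three parts. First, the space of pointed maps $QS^2\to M$ is weakly contractible (Section~\ref{sec:acyclic}). Second, a single class of $\pi^2(A)$, for a closed $A\subset X_0$, can be made extendable by replacing the part $R$ of $X_0$ away from $A$ by $R\times QS^2$, glued in along the given class; since $M$ does not see $QS^2$, the map $f$ stays essential (Section~\ref{sec:onestep}). Third, infinitely many such steps are combined in an inverse limit (Section~\ref{sec:limit}). Section~\ref{sec:idea} shows the second part in its smallest case.

\subsection{Facts used}\label{sec:facts}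

\begin{itemize}
\item \emph{Miller} \cite[Theorem A]{Miller}: if $G$ is a locally finite group (every finitely generated subgroup is finite) and $M$ is a connected finite-dimensional CW complex, then the space of pointed maps $BG\to M$ is weakly contractible.
\item \emph{Barratt--Priddy--Quillen}: let $\mathfrak S_\infty=\bigcup_n\mathfrak S_n$ be the infinite symmetric group and $Q_0S^0$ the base point component of $QS^0$. There is a map $B\mathfrak S_\infty\to Q_0S^0$ that induces an isomorphism on integral homology.
\item \emph{Serre}: if $Y$ is simply connected and all $\tilde H_i(Y;\mathbb Z)$ are finite, then all $\pi_i(Y)$ are finite. The stable homotopy groups of spheres are finitely generated.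
\item \emph{Obstruction theory} \cite[Cor.~4.73]{Hatcher}: if $(W,V)$ is a CW pair, $M$ is a simply connected CW complex and $H^{j+1}(W,V;\pi_j(M))=0$ for all $j$, then every map $V\to M$ extends over $W$.
\item \emph{Alexandroff}: if $\dim X<\infty$, then $\dim X=\dim_{\mathbb Z}X$.
\item \emph{Continuity}: for an inverse sequence of compact metrizable spaces $Y_s$ and a compact polyhedron $P$ one has $[\varprojlim Y_s,P]=\varinjlim[Y_s,P]$, for free and for pointed homotopy classes. Since suspension of pointed compact spaces commutes with inverse limits, also $\pi^k_s(\varprojlim Y_s)=\varinjlim\pi^k_s(Y_s)$ in the pointed case, and $\pi^k(\varprojlim Y_s)=\varinjlim\pi^k(Y_s)$ in the unpointed case.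
\end{itemize}

The exact sequence of a pair for stable cohomotopy is needed only for closed subsets of the space $X$ of Theorem~\ref{thm:B}. There it is derived from that of finite CW pairs (Lemma~\ref{lem:approx}).

\section{Maps into $M$, and the smallest case}\label{sec:idea}

From here to the end of Section~\ref{sec:limit}, $M$ is a simply connected finite polyhedron with all $\tilde H_i(M;\mathbb Z)$ finite. By Serre's theorem \textbf{all groups $\pi_j(M)$ are finite.}

\subsection{$M$-equivalences}

We want to change spaces without changing the maps from them into $M$. For a space $Y$ let $\mathrm{Map}(Y)$ be the space of maps $|\mathrm{Sing}\,Y|\to M$, with the compact-open topology. If $Y$ has the homotopy type of a CW complex, then $|\mathrm{Sing}\,Y|\to Y$ is a homotopy equivalence and we may, and will, use the space of maps $Y\to M$ itself. Only the weak homotopy type of mapping spaces matters. For the domains $Y$ used below, which are CW complexes or are glued from CW complexes, maps $D^i\to\mathrm{Map}(Y)$ correspond to maps $Y\times D^i\to M$. A weak equivalence $Y\to Y'$ induces a weak equivalence $\mathrm{Map}(Y')\to\mathrm{Map}(Y)$.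

\begin{definition}
A map $Y\to Y'$ is an \emph{$M$-equivalence} if $\mathrm{Map}(Y')\to\mathrm{Map}(Y)$ is a weak equivalence. A nonempty space $Y$ is \emph{$M$-acyclic} if $Y\to\mathrm{pt}$ is an $M$-equivalence, that is, if the inclusion $M\to\mathrm{Map}(Y)$ of the constant maps is a weak equivalence.
\end{definition}

If two of $g$, $g'$ and $g'g$ are $M$-equivalences, so is the third; we refer to this as $2$-out-of-$3$. A disjoint union of $M$-equivalences is an $M$-equivalence, since $\mathrm{Map}$ turns it into a product. On path components, an $M$-equivalence $Y\to Y'$ of spaces of the homotopy type of CW complexes induces a bijection $[Y',M]\to[Y,M]$.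

For a CW complex $Y$ pointed at a vertex, evaluation at the base point is a fibration $\mathrm{Map}(Y)\to M$. It has the constants as a section, and its fibers are the spaces of pointed maps. So $Y$ is $M$-acyclic if and only if these pointed mapping spaces are weakly contractible. In particular, \textbf{Miller's theorem says that $BG$ is $M$-acyclic for every locally finite group $G$.}

We need two ways to recognize $M$-equivalences. The first is homological.

\begin{lemma}\label{lem:homology}
If $g\colon V\to W$ induces isomorphisms on $H^*(\,\cdot\,;\pi_j(M))$ for all $j$, then $g$ is an $M$-equivalence. In particular, integral homology isomorphisms are $M$-equivalences.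
\end{lemma}

\begin{proof}
By CW approximation and a mapping cylinder we may assume that $g$ is the inclusion of a CW pair $(W,V)$ with $H^*(W,V;\pi_j(M))=0$ for all $j$. Restriction $\mathrm{Map}(W)\to\mathrm{Map}(V)$ is a weak equivalence if it has the right lifting property for all inclusions $S^{i-1}\subset D^i$, $i\ge0$. This means that every map $W\times S^{i-1}\cup V\times D^i\to M$ extends over $W\times D^i$. Such extensions exist by obstruction theory, because
\[
H^{j+1}\big((W,V)\times(D^i,S^{i-1});\pi_j(M)\big)\cong H^{j+1-i}(W,V;\pi_j(M))=0 .
\]
The last statement follows from the universal coefficient theorem.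
\end{proof}

The simple connectivity of $M$ is used here: it makes the coefficients untwisted. The second tool is gluing.

\begin{lemma}[Gluing]\label{lem:glue}
Let $Y_0\subset Y_1$ be a subcomplex of a CW complex, $Y_0\to Y_2$ a map to a CW complex, and $Y=Y_1\cup_{Y_0}Y_2$. Let $Y'=Y_1'\cup_{Y_0'}Y_2'$ be a second space of this kind, and let $Y_a\to Y'_a$ $(a=0,1,2)$ be $M$-equivalences that commute with the structure maps. Then the induced map $Y\to Y'$ is an $M$-equivalence.
\end{lemma}

\begin{proof}
Replacing $Y_0\to Y_2$ by a homotopic cellular map does not change the homotopy type of $Y$ and turns it into a CW complex. So $Y$ has the homotopy type of a CW complex, and maps $Y\to M$ may be used. They satisfy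
\[
\mathrm{Map}(Y)=\mathrm{Map}(Y_1)\times_{\mathrm{Map}(Y_0)}\mathrm{Map}(Y_2),
\]
where $\mathrm{Map}(Y_1)\to\mathrm{Map}(Y_0)$ is a Serre fibration by the homotopy extension property. The same holds for $Y'$. A levelwise weak equivalence between pullback diagrams along Serre fibrations induces a weak equivalence of pullbacks.
\end{proof}

\subsection{Making one class extend, on the 3-sphere}

Let $K$ be a CW complex weakly equivalent to $QS^2$, and suppose for the moment that $K$ is $M$-acyclic. Let $f\colon S^3\to M$ be an essential map, let $A=S^2\subset S^3$ be the equator, and let $\varphi\colon S^2\to K$ represent a generator of $\tilde\pi^2(S^2)=[S^2,K]=\mathbb Z$, where $\tilde\pi^2(S^2)=\pi^2_s(S^2)$. As $\varphi$ is not null-homotopic, it extends over neither hemisphere.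

We look for a space $E$ with a map $q_E\colon E\to S^3$ such that $\varphi\circ q_E$ extends from $q_E^{-1}(A)$ over $E$, while $f\circ q_E$ is still essential. Keep only a collar $S^2\times[-1,1]$ of the equator. Instead of the two balls that are missing, glue in the space where the class lives: with two copies $K_\pm$ of $K$ let
\[
E=K_-\cup\big(S^2\times[-1,1]\big)\cup K_+,\qquad (x,\pm1)\sim\varphi(x)\in K_\pm .
\]
The map $q_E\colon E\to S^3$ sends $K_\pm$ to the poles and is the standard quotient map on $S^2\times[-1,1]$, which collapses each end to a pole. Let $\psi_E\colon E\to K$ be the identity on each $K_\pm$ and $(x,t)\mapsto\varphi(x)$ on the cylinder. Then $q_E^{-1}(A)=S^2\times\{0\}$, and $\psi_E$ equals $\varphi\circ q_E$ there. So the class extends.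

Why is $f\circ q_E$ essential? Both $E$ and $S^3$ are obtained by gluing something to the two ends of the cylinder: $K\sqcup K$ in the first case and $\mathrm{pt}\sqcup\mathrm{pt}$ in the second. As $K\to\mathrm{pt}$ is an $M$-equivalence, Lemma~\ref{lem:glue} shows that $q_E$ is one. So $[S^3,M]\to[E,M]$ is a bijection taking constants to constants, and $f\circ q_E$ is essential.

To use this in general, we have to prove that $K$ is $M$-acyclic (Section~\ref{sec:acyclic}), to treat arbitrary closed sets $A$, and to replace $E$, which is not compact, by a finite complex (Section~\ref{sec:onestep}).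

\begin{remark}\label{rem:low}
That $f\circ q_E$ is essential cannot be seen on the low-dimensional cells of $E$. The map $S^2\to QS^2$ is surjective on $\pi_3$ and on $\pi_4$. Since $\pi_3(S^2)=\mathbb Z$ is generated by the Hopf map $\eta$ and $\pi_3(QS^2)=\mathbb Z/2$, we may choose $K$ with $4$-skeleton $K^{(4)}=S^2\cup_{2\eta}e^4$ and $\varphi$ the inclusion of $S^2$. Let $W\subset E$ be the part built from two copies of $K^{(4)}$ and the cylinder. It is homotopy equivalent to $S^2$ with two $4$-cells attached by $2\eta$, hence to $K^{(4)}\vee S^4$. The first summand is one of the copies of $K^{(4)}$, on which $q_E$ is constant. The sphere $S^4$ consists of the two $4$-cells, joined through the cylinder by $2\eta\times\mathrm{id}$, so on it $q_E$ is $\Sigma(2\eta)\in\pi_4(S^3)=\mathbb Z/2$, which is zero. Hence $q_E|_W$ is null-homotopic, and $f\circ q_E$ is not essential on $W$.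
\end{remark}

\section{$QS^n$ is $M$-acyclic for $n\ge2$}\label{sec:acyclic}

The spaces $BG$ are $M$-acyclic by Miller's theorem, and $B\mathfrak S_\infty$ has the homology of $Q_0S^0$. What is missing is a passage from $Q_0S^0$ to its deloopings. It is given by the following lemma.

\begin{lemma}[Zabrodsky]\label{lem:zab}
A map $E\to B$ with path-connected base and $M$-acyclic homotopy fiber is an $M$-equivalence.
\end{lemma}

\begin{proof}
The idea is to build $E$ over the cells of $B$. Convert the map into a fibration and apply $\mathrm{Sing}$ to get a Kan fibration; its fibers over vertices are the singular sets of the fibers, which are all homotopy equivalent since the base is path-connected. So it suffices to prove: \emph{if $p\colon E\to B$ is a Kan fibration of simplicial sets and $|p^{-1}(v)|$ is $M$-acyclic for every vertex $v$ of $B$, then $|E|\to|B|$ is an $M$-equivalence.}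

First let $\dim B\le k$; we use induction on $k$, and there is nothing to prove for $B=\emptyset$ ($k=-1$). Let $B_{k-1}$ be the $(k-1)$-skeleton and $E_{k-1}=p^{-1}(B_{k-1})$. Then $B$ is the pushout of
\[
B_{k-1}\longleftarrow\coprod_\sigma\partial\Delta^k\longrightarrow\coprod_\sigma\Delta^k,
\]
where $\sigma$ runs through the nondegenerate $k$-simplices. Pullback along $p$ preserves colimits and monomorphisms of simplicial sets. So $E$ is the pushout of
\[
E_{k-1}\longleftarrow\coprod_\sigma(\sigma^*E)|_{\partial\Delta^k}\longrightarrow\coprod_\sigma\sigma^*E .
\]
After realization these are pushouts as in Lemma~\ref{lem:glue}, and we check the three corners. Over $B_{k-1}$ and over $\partial\Delta^k$ the projection is an $M$-equivalence by induction. For $\Delta^k$ let $v$ be a vertex of $\Delta^k$. Realizations of Kan fibrations are Serre fibrations and $|\Delta^k|$ is contractible, so the inclusion of the fiber over $v$ into $|\sigma^*E|$ is a weak equivalence. Hence $|\sigma^*E|$ is $M$-acyclic, and $|\sigma^*E|\to|\Delta^k|$ is an $M$-equivalence by $2$-out-of-$3$. By Lemma~\ref{lem:glue}, $|E|\to|B|$ is an $M$-equivalence.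

For general $B$ the mapping spaces of $|B|$ and $|E|$ are the limits of the towers of fibrations formed by the mapping spaces of $|B_k|$ and of $|p^{-1}(B_k)|$. A levelwise weak equivalence of towers of fibrations induces a weak equivalence of limits.
\end{proof}

\begin{corollary}\label{cor:deloop}
If $B$ is path-connected and $\Omega B$ is $M$-acyclic, then $B$ is $M$-acyclic.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:zab} the map $\mathrm{pt}\to B$, with homotopy fiber $\Omega B$, is an $M$-equivalence. By $2$-out-of-$3$, so is $B\to\mathrm{pt}$.
\end{proof}

If $QS^0$ were $M$-acyclic, Corollary~\ref{cor:deloop} would give the result at once; but $QS^0$ has components indexed by $\mathbb Z$. So we split off the bottom homotopy group and treat it separately.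

\begin{lemma}\label{lem:KZ}
$K(\mathbb Z,n)$ is $M$-acyclic for every $n\ge2$.
\end{lemma}

\begin{proof}
The group $\mathbb Q/\mathbb Z$ is locally finite, so $K(\mathbb Q/\mathbb Z,1)$ is $M$-acyclic by Miller's theorem. By Corollary~\ref{cor:deloop} and induction, $K(\mathbb Q/\mathbb Z,j)$ is $M$-acyclic for all $j\ge1$. The map $K(\mathbb Z,n)\to K(\mathbb Q,n)$ has homotopy fiber $K(\mathbb Q/\mathbb Z,n-1)$, and $n-1\ge1$. So it is an $M$-equivalence by Lemma~\ref{lem:zab}.

It remains to see that $K(\mathbb Q,n)$ is $M$-acyclic. We claim that $\tilde H_*(K(\mathbb Q,j);\mathbb F_p)=0$ for all primes $p$ and all $j\ge1$. For $j=1$ the space is a mapping telescope of circles, whose reduced integral homology is $\mathbb Q$ in degree $1$. For the step from $j$ to $j+1$ consider the path fibration over the simply connected space $K(\mathbb Q,j+1)$. Its fiber $K(\mathbb Q,j)$ is $\mathbb F_p$-acyclic, so by the Serre spectral sequence the base has the $\mathbb F_p$-homology of the total space, which is contractible. This proves the claim. By the Bockstein sequences, multiplication by every prime is bijective on $V=\tilde H_i(K(\mathbb Q,n);\mathbb Z)$ for every $i$.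 If $G$ is a finite abelian group, then multiplication by $|G|$ is both zero and bijective on $\mathrm{Hom}(V,G)$ and on $\mathrm{Ext}(V,G)$, so these groups vanish. By universal coefficients $\tilde H^*(K(\mathbb Q,n);\pi_j(M))=0$ for all $j$, since $\pi_j(M)$ is finite. Apply Lemma~\ref{lem:homology} to $K(\mathbb Q,n)\to\mathrm{pt}$.
\end{proof}

\begin{proposition}\label{prop:QS}
$QS^n$ is $M$-acyclic for every $n\ge2$.
\end{proposition}

\begin{proof}
For $n\ge0$ let $Q_n'\to QS^n$ be the $n$-connected cover; it induces isomorphisms on $\pi_i$ for $i>n$, and $Q'_n$ is path-connected with $\pi_i(Q'_n)=0$ for $i\le n$. So $Q_0'=Q_0S^0$. Since $\Omega QS^{n+1}\simeq QS^n$, and looping the $(n+1)$-connected cover of a space gives the $n$-connected cover of its loop space, we have $\Omega Q_{n+1}'\simeq Q_n'$.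

The group $\mathfrak S_\infty$ is locally finite, so $B\mathfrak S_\infty$ is $M$-acyclic by Miller's theorem. The map $B\mathfrak S_\infty\to Q_0S^0$ of Barratt, Priddy and Quillen is an $M$-equivalence by Lemma~\ref{lem:homology}. Hence $Q_0'$ is $M$-acyclic by $2$-out-of-$3$, and by Corollary~\ref{cor:deloop} and induction $Q_n'$ is $M$-acyclic for all $n\ge0$.

Now let $n\ge2$. The space $QS^n$ is $(n-1)$-connected with $\pi_n(QS^n)=\mathbb Z$. So there is (after CW approximation) a map $QS^n\to K(\mathbb Z,n)$ that is an isomorphism on $\pi_n$, with homotopy fiber $Q_n'$. By Lemma~\ref{lem:zab} it is an $M$-equivalence, and $K(\mathbb Z,n)$ is $M$-acyclic by Lemma~\ref{lem:KZ}. So $QS^n$ is $M$-acyclic.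
\end{proof}

\begin{remark}\label{rem:hyp}
The hypotheses enter at the following points.

(i) \emph{$n\ge2$.} The composite $S^1\to QS^1\to K(\mathbb Z,1)\simeq S^1$ is homotopic to the identity. So if $QS^1$ were $M$-acyclic, its homotopy retract $S^1$ would be too. Then $\Omega M$ would be weakly contractible, and there would be no essential maps to $M$.

(ii) \emph{Finite homotopy groups of $M$.} With coefficients $\mathbb Z$ the last step in the proof of Lemma~\ref{lem:KZ} breaks down: $H^3(K(\mathbb Q,2);\mathbb Z)$ contains $\mathrm{Ext}(\mathbb Q,\mathbb Z)\ne0$. Finiteness is used again in Lemma~\ref{lem:phantom}.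

(iii) \emph{$M$ is a finite polyhedron.} Miller's theorem is stated for finite-dimensional $M$, and some such condition is necessary. The space $K(\mathbb Z/2,2)$ is simply connected with finite reduced integral homology groups, but $B(\mathbb Z/2)$ has an essential map to it because $H^2(B(\mathbb Z/2);\mathbb Z/2)\ne0$.
\end{remark}

\section{Making one class extend}\label{sec:onestep}

\subsection{A convenient model of $QS^2$}

The space $QS^2$ is simply connected, and its homotopy groups, being stable homotopy groups of spheres, are countable. So the usual construction of a CW approximation attaches only countably many cells at each stage and gives a countable CW complex. By a theorem of J.~H.~C.~Whitehead this complex is homotopy equivalent to a countable locally finite simplicial complex, which we denote by $K$ from now on. We use three properties of $K$: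
\begin{itemize}
\item $K$ is an ANR for metrizable spaces: a map to $K$ from a closed subset of a metrizable space extends over a neighborhood of that subset.
\item $K$ is $M$-acyclic, by Proposition~\ref{prop:QS}.
\item For finite complexes $P$ there are natural bijections
\begin{equation}\label{eq:rep}
\pi^2(P)=\varinjlim_k[\Sigma^kP_+,S^{2+k}]_*=\varinjlim_k[P,\Omega^kS^{2+k}]=[P,QS^2]=[P,K].
\end{equation}
The third one holds because $P$ is compact, the fourth because $K$ and $QS^2$ are weakly equivalent.
\end{itemize}

\subsection{Passing to finite subcomplexes}

In general a map on an infinite complex may be essential although its restriction to every finite subcomplex is not. For maps to $M$ this does not happen, because on each finite subcomplex there are, up to homotopy, only finitely many null-homotopies to choose from.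

\begin{lemma}[No phantoms]\label{lem:phantom}
Let $W=\bigcup_iW_i$ be a CW complex with nonempty finite subcomplexes $W_1\subset W_2\subset\cdots$. If $u\colon W\to M$ is a map such that every $u|_{W_i}$ is homotopic to a constant map, then $u$ is homotopic to a constant map.
\end{lemma}

\begin{proof}
Let $cW_i$ be the unreduced cone, and let $\mathcal E_i$ be the set of homotopy classes rel $W_i$ of extensions of $u|_{W_i}$ to $cW_i$. By assumption $\mathcal E_i\ne\emptyset$.

\emph{$\mathcal E_i$ is finite.} The cone $cW_i$ arises from $W_i$ by attaching finitely many cells. Let $P$ be an intermediate stage and $P\cup e^d$ the next one; suppose that there are finitely many classes rel $W_i$ over $P$, and fix a representative of each. By the homotopy extension property, every extension over $P\cup e^d$ can be changed within its class rel $W_i$ so that its restriction to $P$ is one of these representatives. The extensions over $e^d$ of a fixed map on $P$, up to homotopy rel $P$, form the empty set or a set in bijection with $\pi_d(M)$ (with a single element if $d=0$, as $M$ is connected). Since $\pi_d(M)$ is finite, there are only finitely many classes over $P\cup e^d$.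

\emph{Compatible choices.} Restriction gives maps $\mathcal E_{i+1}\to\mathcal E_i$, and $\varprojlim\mathcal E_i\ne\emptyset$ because the $\mathcal E_i$ are finite and nonempty. Choose an element of the limit. We choose representatives $h_i$ inductively with $h_{i+1}|_{cW_i}=h_i$. Given $h_i$, let $h'$ be any representative of the next class. There is a homotopy rel $W_i$ from $h'|_{cW_i}$ to $h_i$. As $cW_i\cap W_{i+1}=W_i$, it can be combined with the constant homotopy on $W_{i+1}$. Extend the result to a homotopy of $h'$ on $cW_{i+1}$, and let $h_{i+1}$ be its end map.

The union of the $h_i$ extends $u$ over the contractible complex $cW=\bigcup_icW_i$.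
\end{proof}

\subsection{The one-step lemma}

Section~\ref{sec:idea} treated the equator in $S^3$. In general $A\subset L$ is an arbitrary closed set, and the part of $L$ away from $A$ is a subcomplex $R$ whose components need not be contractible. We replace $R$ by $R\times K$, so that a copy of $K$ sits over each point of $R$.

\begin{lemma}\label{lem:onestep}
Let $L$ be a finite simplicial complex, $A\subset L$ a closed subset, $\varphi\colon A\to K$ a map and $f\colon L\to M$ an essential map. Then there are a finite simplicial complex $L'$ and maps $q\colon L'\to L$ and $\psi\colon L'\to K$ such that $f\circ q$ is essential and $\psi=\varphi\circ q$ on $q^{-1}(A)$.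
\end{lemma}

\begin{proof}
\emph{Construction.} As $K$ is an ANR, $\varphi$ extends over an open neighborhood of $A$. After subdividing $L$, this neighborhood contains the union $N$ of all closed simplices that meet $A$. So we have a map $\Phi\colon N\to K$ with $\Phi|_A=\varphi$. Let $R$ be the union of the closed simplices that do not meet $A$, and $C=N\cap R$. These are subcomplexes, $L=N\cup R$ and $A\cap R=\emptyset$. Put
\[
E=N\cup_C(R\times K),\qquad c\sim(c,\Phi(c))\quad(c\in C).
\]
Let $q_E\colon E\to L$ be the inclusion on $N$ and the projection to $R$ on $R\times K$; let $\psi_E\colon E\to K$ be $\Phi$ on $N$ and the projection to $K$ on $R\times K$. Both are well defined: the points $c$ and $(c,\Phi(c))$ go to $c$ under $q_E$ and to $\Phi(c)$ under $\psi_E$. Since $A$ is disjoint from $R$, we have $q_E^{-1}(A)=A\subset N$, and there $\psi_E=\Phi=\varphi\circ q_E$.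

\emph{$q_E$ is an $M$-equivalence.} The product $R\times K$ is a CW complex since $K$ is locally finite. Compare the pushout $E$ of $N\supset C\to R\times K$ with the pushout $L$ of $N\supset C\to R$. By Lemma~\ref{lem:glue} it suffices that $R\times K\to R$ is an $M$-equivalence. Now $\mathrm{Map}(R\times K)$ is the space of maps from $R$ to $\mathrm{Map}(K)$, and $M\to\mathrm{Map}(K)$ is a weak equivalence. As $R$ is a CW complex, $\mathrm{Map}(R)\to\mathrm{Map}(R\times K)$ is a weak equivalence.

\emph{$f\circ q_E$ is essential.} The map $[L,M]\to[E,M]$ is bijective. If $f\circ q_E$ were homotopic to the constant map with value $m$, which is the composite of $q_E$ with the constant map $L\to\{m\}$, then $f$ would be homotopic to that constant map.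

\emph{A finite complex.} Replacing the attaching map $C\to R\times K$ by a homotopic cellular one gives a countable CW complex $W$ and a homotopy equivalence $h\colon W\to E$. Then $f\circ q_E\circ h$ is essential. Write $W$ as an increasing union of nonempty finite subcomplexes $W_i$. By Lemma~\ref{lem:phantom}, $f\circ q_E\circ h|_{W_i}$ is essential for some $i$. Let $L'\to W_i$ be a homotopy equivalence from a finite simplicial complex, $g\colon L'\to W_i\xrightarrow{h}E$ its composite with $h$, and $q=q_E\circ g$, $\psi=\psi_E\circ g$. Then $f\circ q$ is essential. If $q(x)\in A$, then $g(x)\in q_E^{-1}(A)$, so $\psi(x)=\psi_E(g(x))=\varphi(q_E(g(x)))=\varphi(q(x))$.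
\end{proof}

\section{The inverse limit}\label{sec:limit}

\subsection{Construction of $X$}

Let $f\colon X_0\to M$ be as in Theorem~\ref{thm:B}. We construct finite simplicial complexes $X_s$ $(s\ge0)$ and maps $p_{s,s+1}\colon X_{s+1}\to X_s$. Let $p_{i,s}\colon X_s\to X_i$ be the composites, with $p_{s,s}=\mathrm{id}$. Throughout, $f\circ p_{0,s}$ is kept essential.

The limit will have the desired property if every class of $\pi^2$, on every subcomplex that can occur at any stage, is made extendable at some later stage. New classes appear all the time, so we need bookkeeping. As soon as $X_i$ is defined, let $(A_{i,l},\varphi_{i,l})_{l\ge0}$ be a list, possibly with repetitions, of all pairs consisting of a subcomplex $A$ of an iterated barycentric subdivision of $X_i$ and a representative $\varphi\colon A\to K$ of a class in $[A,K]$, one for each class. Such a list exists because there are countably many such $A$, and because $[A,K]$ is countable by simplicial approximation, $K$ being countable. Fix a bijection $s\mapsto(i(s),l(s))$ from $\mathbb N=\{0,1,2,\dots\}$ to $\mathbb N^2$ with $i(s)\le s$.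

Given $X_s$, put $i=i(s)$ and $l=l(s)$. Apply Lemma~\ref{lem:onestep} to $L=X_s$, the closed set $p_{i,s}^{-1}(A_{i,l})$, the map $\varphi_{i,l}\circ p_{i,s}$ on it, and the essential map $f\circ p_{0,s}$. Put $X_{s+1}=L'$ and $p_{s,s+1}=q$. Then $f\circ p_{0,s+1}$ is essential, and we obtain a map $\psi_s\colon X_{s+1}\to K$ with
\begin{equation}\label{eq:psi}
\psi_s=\varphi_{i,l}\circ p_{i,s+1}\quad\text{on }p_{i,s+1}^{-1}(A_{i,l}).
\end{equation}

Let $X=\varprojlim X_s$ with projections $p_s\colon X\to X_s$, and put $p=p_0$. The $X_s$ are nonempty, being domains of essential maps. As an inverse limit of a sequence of nonempty compact metrizable spaces, $X$ is nonempty, compact and metrizable.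

\emph{The map $f\circ p$ is essential.} By continuity $[X,M]=\varinjlim[X_s,M]$. If $f\circ p$ were homotopic to a constant map, then so would be $f\circ p_{0,s}$ for some $s$, which is not the case.

It remains to prove $\pi\text{-}\dim X\le2$.

\subsection{Closed subsets of the limit}

The list above contains only subcomplexes, whereas $\pi\text{-}\dim X$ involves all closed subsets of $X$. The two are related as follows.

\begin{lemma}\label{lem:approx}
\textup{(a)} Let $Z\subset X$ be closed. There are subcomplexes $Z_s$ of iterated barycentric subdivisions of the $X_s$ such that $p_s(Z)\subset Z_s$ and $p_{s,s+1}(Z_{s+1})\subset Z_s$ for all $s$, and $\varprojlim Z_s=Z$.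

\textup{(b)} Let $Z''\subset Z'\subset X$ be closed. Sequences $Z'_s$ for $Z'$ and $Z''_s$ for $Z''$ as in \textup{(a)} can be chosen as subcomplexes of the same subdivisions with $Z''_s\subset Z'_s$. Then $Z'/Z''=\varprojlim Z'_s/Z''_s$, and there is an exact sequence
\[
\pi^{k-1}(Z')\to\pi^{k-1}(Z'')\xrightarrow{\ \delta\ }\pi^k(Z',Z'')\to\pi^k(Z')\to\pi^k(Z'')
\]
in which all maps except $\delta$ are induced by inclusions.
\end{lemma}

\begin{proof}
(a) Fix metrics on the $X_s$. Choose iterated barycentric subdivisions of $X_0,X_1,\dots$ inductively, and let $Z_s$ be the union of the closed simplices that meet $p_s(Z)$. It is a neighborhood of $p_s(Z)$. If the subdivision of $X_s$ is fine enough, then $p_{s-1,s}(Z_s)\subset Z_{s-1}$ (for $s\ge1$), because $Z_{s-1}$ is a neighborhood of $p_{s-1}(Z)=p_{s-1,s}(p_s(Z))$. Moreover, $p_{r,s}(Z_s)$ then lies in the $\frac1{s+1}$-neighborhood of $p_r(Z)$ for all $r\le s$. Clearly $Z\subset\varprojlim Z_s$. Conversely, let $x\in X\setminus Z$. Since $Z$ is closed, $x$ has a neighborhood of the form $p_r^{-1}(U)$ that misses $Z$, so $p_r(x)\notin p_r(Z)$. As $p_r(Z)$ is compact, $p_r(x)$ has positive distance from it, so $p_s(x)\notin Z_s$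 for all large $s$.

(b) Use subdivisions fine enough for both sets; then $Z''_s\subset Z'_s$ by construction. The projections induce a map $Z'/Z''\to\varprojlim Z'_s/Z''_s$ of compact Hausdorff spaces, and it suffices that it is bijective.

\emph{Injective:} let $z\in Z'\setminus Z''$ and $z'\in Z'$ with $z'\ne z$. For large $s$ we have $p_s(z)\notin Z_s''$ and $p_s(z)\ne p_s(z')$, so $p_s(z)$ and $p_s(z')$ differ in $Z'_s/Z_s''$; also $p_s(z)$ is not the base point.

\emph{Surjective:} let $(y_s)$ be an element of the limit. If all $y_s$ are base points, it is the image of the base point. Otherwise $y_r$ is not the base point for some $r$, and then neither is $y_s$ for $s\ge r$. So $y_s$ is represented by a unique $z_s\in Z'_s\setminus Z''_s$ for $s\ge r$, and $p_{s,s+1}(z_{s+1})=z_s$. The $z_s$ define a point of $\varprojlim Z'_s=Z'$ that maps to $(y_s)$.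

The pairs $(Z'_s,Z''_s)$ are finite CW pairs and have natural exact sequences in stable cohomotopy. By continuity their direct limit is the asserted sequence.
\end{proof}

\subsection{Extension in degree two}

\begin{lemma}\label{lem:deg2}
The map $\pi^2(X)\to\pi^2(A)$ is surjective for every closed $A\subset X$. Hence so is $\pi^2(Z')\to\pi^2(Z'')$ for all closed $Z''\subset Z'\subset X$.
\end{lemma}

\begin{proof}
If $A=\emptyset$, then $\pi^2(A)=0$. Let $A\ne\emptyset$ and choose $A_s$ as in Lemma~\ref{lem:approx}(a). By continuity a given $x\in\pi^2(A)$ is the image of some $x_i\in\pi^2(A_i)$. By \eqref{eq:rep} and the choice of the list, there is an $l$ with $A_i=A_{i,l}$ and $x_i=[\varphi_{i,l}]$. Let $s$ be such that $(i(s),l(s))=(i,l)$; then $s\ge i$. Since $p_{i,s+1}(A_{s+1})\subset A_i$, equation \eqref{eq:psi} gives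
\[
\psi_s|_{A_{s+1}}=\varphi_{i,l}\circ p_{i,s+1}|_{A_{s+1}}.
\]
So $[\psi_s]\in[X_{s+1},K]=\pi^2(X_{s+1})$ restricts on $A_{s+1}$ to the pullback of $x_i$, and $p_{s+1}^*[\psi_s]\in\pi^2(X)$ restricts on $A$ to $x$. For the second statement note that $\pi^2(X)\to\pi^2(Z'')$ factors through $\pi^2(Z')$.
\end{proof}

\subsection{From degree two to all higher degrees}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We have to show $\pi^k(X,A)=0$ for $k\ge3$ and closed $A\subset X$. For $k\ge3$ consider the statement

\medskip
\noindent$(S_{k-1})$\quad $\pi^{k-1}(Z')\to\pi^{k-1}(Z'')$ is surjective for all closed $Z''\subset Z'\subset X$.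
\medskip

\noindent By exactness, $(S_{k-1})$ says that $\delta\colon\pi^{k-1}(Z'')\to\pi^k(Z',Z'')$ is always zero. \emph{We prove by induction on $k\ge3$ that $(S_{k-1})$ holds and that $\pi^k(Z)=0$ for all closed $Z\subset X$.} For $k=3$, $(S_2)$ is Lemma~\ref{lem:deg2}. For $k>3$, $(S_{k-1})$ holds because $\pi^{k-1}(Z'')=0$ by induction.

Let $Z\subset X$ be closed and $x\in\pi^k(Z)$; we may assume $Z\ne\emptyset$. The plan is to show that $x$ vanishes locally and that the vanishing can be glued.

\emph{Locally.} For $z\in Z$ we have $\pi^k(\{z\})=\varinjlim_j[S^j,S^{k+j}]_*=0$. The point $z$ is the intersection of a decreasing sequence of closed neighborhoods in $Z$. By continuity $x$ vanishes on one of them. As $Z$ is compact, it is a finite union of closed sets on which $x$ vanishes.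

\emph{Gluing.} It remains to show: if $Z_1,Z_2\subset Z$ are closed with $x|_{Z_1}=0$ and $x|_{Z_2}=0$, then $x|_{Z_1\cup Z_2}=0$. If $Z_1=\emptyset$, there is nothing to show. Otherwise, by exactness, $x|_{Z_1\cup Z_2}$ is the image of some
\[
x'\in\pi^k(Z_1\cup Z_2,Z_1)=\pi^k(Z_2,Z_1\cap Z_2).
\]
The equality is induced by the inclusion of pairs, since $Z_2/(Z_1\cap Z_2)\to(Z_1\cup Z_2)/Z_1$ is a homeomorphism; if $Z_1\cap Z_2=\emptyset$, both quotients are $Z_2$ with a disjoint base point. The image of $x'$ in $\pi^k(Z_2)$ is $x|_{Z_2}=0$. So $x'$ lies in the image of $\delta\colon\pi^{k-1}(Z_1\cap Z_2)\to\pi^k(Z_2,Z_1\cap Z_2)$, which is zero by $(S_{k-1})$. Hence $x'=0$ and $x|_{Z_1\cup Z_2}=0$. This completes the induction.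

Finally, let $A\subset X$ be closed and $k\ge3$. In the exact sequence
\[
\pi^{k-1}(A)\xrightarrow{\ \delta\ }\pi^k(X,A)\to\pi^k(X)
\]
we have $\delta=0$ by $(S_{k-1})$ and $\pi^k(X)=0$. So $\pi^k(X,A)=0$.
\end{proof}

\section{Where the two dimensions agree}\label{sec:agree}

Now $X$ is again an arbitrary nonempty compact Hausdorff space.

\begin{proposition}\label{prop:finite}
If $\dim X<\infty$, then $\pi\text{-}\dim X=\dim X$.
\end{proposition}

\begin{proof}
Let $\dim X=N$ and let $A\subset X$ be closed. We claim that \emph{every finite open cover $\mathcal U$ of $X/A$ has a finite open refinement of order at most $N+1$ in which only one member contains the base point $*$.} If $A=\emptyset$, then $X/A=X\sqcup\{*\}$; refine the restriction of $\mathcal U$ to $X$ by a cover of order at most $N+1$ and add the member $\{*\}$. Let $A\ne\emptyset$. Choose $U_0\in\mathcal U$ with $*\in U_0$, and replace every other $U\in\mathcal U$ by the open set $U\setminus\{*\}$. This is still a cover, and only $U_0$ contains $*$. Pull it back to $X$ and refine it by a finite open cover $\mathcal V$ of order at most $N+1$. A member of $\mathcal V$ that meets $A$ lies in the preimage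 of $U_0$, because the other preimages miss $A$. Replace all members that meet $A$ by their union $V_0\supset A$; this does not increase the order. Now every member contains $A$ or misses $A$, so the images in $X/A$ are open and form the required refinement.

So $\pi^k(X,A)$ is a direct limit of groups $\pi^k_s(|\mathcal N|)$ for nerves $\mathcal N$ of dimension at most $N$. If $k>N$, these groups vanish, since the sphere $S^{k+j}$ is $(k+j-1)$-connected and $\dim\Sigma^j|\mathcal N|\le N+j<k+j$. Hence $\pi\text{-}\dim X\le N$. Together with the inequality $\dim_{\mathbb Z}X\le\pi\text{-}\dim X$ of \cite{SCG} and Alexandroff's theorem we get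
\[
\dim_{\mathbb Z}X\le\pi\text{-}\dim X\le\dim X=\dim_{\mathbb Z}X. \qedhere
\]
\end{proof}

\begin{proposition}\label{prop:low}
If $\dim_{\mathbb Z}X\le1$, then $\dim X\le1$. In particular, if $\pi\text{-}\dim X\le1$, then $\dim X=\pi\text{-}\dim X$.
\end{proposition}

\begin{proof}
The point is that $S^1=K(\mathbb Z,1)$, so that integral cohomology controls the extension of maps to $S^1$. Let $A\subset X$ be closed. Since $\check H^2(X,A;\mathbb Z)=0$, the map
\[
[X,S^1]=\check H^1(X;\mathbb Z)\to\check H^1(A;\mathbb Z)=[A,S^1]
\]
is surjective. So every map $A\to S^1$ is homotopic to one that extends over $X$, and by Borsuk's homotopy extension theorem it extends itself. By the characterization of covering dimension by extension of maps to spheres, $\dim X\le1$.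

If $\pi\text{-}\dim X\le1$, then $\dim_{\mathbb Z}X\le1$ by the inequality of \cite{SCG}, so $\dim X\le1$, and Proposition~\ref{prop:finite} applies.
\end{proof}

\section{The counterexample and all pairs of values}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $M$ be a finite simplicial complex homotopy equivalent to the Moore space $S^3\cup_2e^4$. It is $2$-connected, its reduced integral homology is $\mathbb Z/2$ in degree $3$, and $\pi_3(M)=\mathbb Z/2\ne0$. So $\mathrm{id}_M$ is essential. Theorem~\ref{thm:B} with $X_0=M$ and $f=\mathrm{id}_M$ gives a compact metrizable space $X$ with $\pi\text{-}\dim X\le2$ and an essential map $p\colon X\to M$.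

\emph{$\dim X\ge3$.} Suppose $\dim X\le2$. The preimages under $p$ of the open vertex stars of $M$ form an open cover of $X$; let $\mathcal V$ be a finite open refinement of order at most $3$. For each nonempty $V\in\mathcal V$ choose a vertex $v(V)$ of $M$ such that $p(V)$ lies in the open star of $v(V)$. If $x\in V$, then $v(V)$ is a vertex of the carrier of $p(x)$, the smallest simplex containing $p(x)$. So $V\mapsto v(V)$ defines a simplicial map $\mathcal N(\mathcal V)\to M$. Compose it with the canonical map $X\to|\mathcal N(\mathcal V)|$ given by a partition of unity subordinate to $\mathcal V$. The composite sends $x$ into the closed carrier of $p(x)$, so it is homotopic to $p$ by the straight-line homotopy. But $|\mathcal N(\mathcal V)|$ has dimension at most $2$ and $M$ is $2$-connected, so $|\mathcal N(\mathcal V)|\to M$ is null-homotopic. Hence $p$ is null-homotopic, a contradiction.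

\emph{$\dim X=\infty$.} If $\dim X<\infty$, then $\dim X=\pi\text{-}\dim X\le2$ by Proposition~\ref{prop:finite}, a contradiction.

\emph{$\pi\text{-}\dim X=2$.} If $\pi\text{-}\dim X\le1$, then $\dim X\le1$ by Proposition~\ref{prop:low}, a contradiction.
\end{proof}

\begin{remark}
This $X$ also has $\dim_{\mathbb Z}X=2$: it is at most $\pi\text{-}\dim X=2$, and it is not at most $1$ by Proposition~\ref{prop:low}.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The first assertion is contained in Propositions~\ref{prop:finite} and~\ref{prop:low}. It implies that only the listed pairs can occur: if $\dim X=n<\infty$, the pair is $(n,n)$; if $\dim X=\infty$, then $\pi\text{-}\dim X\ge2$ by Proposition~\ref{prop:low}. We realize them.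

\emph{$(n,n)$ with $0\le n<\infty$.} Take the cube $I^n$ and use Proposition~\ref{prop:finite}.

\emph{$(n,\infty)$ with $2\le n<\infty$.} Take $X\sqcup I^n$ with $X$ as in Theorem~\ref{thm:A}. For compact Hausdorff spaces $X,Y$ with closed subsets $A,B$ we have $(X\sqcup Y)/(A\sqcup B)=X/A\vee Y/B$, where $X/\emptyset=X_+$ as before. Hence
\[
\pi^k(X\sqcup Y,A\sqcup B)=\pi^k(X,A)\oplus\pi^k(Y,B).
\]
So $\pi\text{-}\dim(X\sqcup I^n)=\max(2,n)=n$, while the covering dimension is infinite since $X$ is a closed subset.

\emph{$(\infty,\infty)$.} Take the Hilbert cube $I^\omega=\varprojlim I^n$, with the coordinate projections. For $m\ge1$ regard $A=\partial I^m$ as a subset of $I^m\subset I^n$ for all $n\ge m$, and of $I^\omega$, by setting the further coordinates equal to $0$. The projections restrict to the identity on $A$, and a point of $I^\omega\setminus A$ has image outside $A$ in $I^n$ for all large $n$. So, as in the proof of Lemma~\ref{lem:approx}(b), $I^\omega/A=\varprojlim_{n\ge m}I^n/A$. Since $I^n$ is contractible, $I^n/A\simeq\Sigma S^{m-1}=S^m$, and the projections $I^{n+1}/A\to I^n/A$ are homotopy equivalences. By continuity $\pi^m(I^\omega,A)=\pi^m_s(S^m)=\mathbb Z\ne0$.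 As $m$ was arbitrary, $\pi\text{-}\dim I^\omega=\infty$, and $\dim I^\omega=\infty$ by Proposition~\ref{prop:finite}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Hatcher}
Hatcher, \emph{Algebraic Topology}.

\bibitem{Miller}
Miller, Ann. of Math. 120 (1984).

\bibitem{SCG}
\emph{Stable Cohomotopy Groups of Compact Spaces},
\url{https://www.impan.pl/shop/publication/transaction/download/product/88541}.

\end{thebibliography}

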